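\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{First-order definability does not imply finite duality for matrix partitions}


\begin{abstract}
A symmetric matrix $M$ over $\{0,1,*\}$ prescribes a way of partitioning the vertex set of a graph: each part must be independent, a clique or arbitrary, and between two parts there must be no edges, all edges or arbitrary edges. We exhibit a $6\times 6$ matrix for which the class of finite graphs admitting such a partition is definable by a first-order sentence, although it has infinitely many minimal forbidden induced subgraphs. The matrix encodes reachability in bipartite tournaments, where shortest paths can be arbitrarily long, but adding one well-chosen vertex to the set of sources brings everything reachable within four steps. We also show, using a theorem of Feder, Hell and Xie, that six is the smallest possible size of such a matrix, and that the two properties become equivalent for every matrix once infinite graphs are admitted.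
\end{abstract}

\section{Introduction}

All graphs are simple, loopless and undirected, and, except where infinite graphs are explicitly admitted in Theorem~\ref{thm:where}(c), finite. We disregard the graph without vertices. We write $x\sim y$ if $x,y$ are adjacent, and $x\not\sim y$ if they are distinct and non-adjacent; $N(w)$ is the set of neighbors of a vertex $w$.

Let $M$ be a symmetric $m\times m$ matrix over $\{0,1,*\}$. An \emph{$M$-partition} of a graph $G$ is a partition of $V(G)$ into parts $V_1,\dots,V_m$, some possibly empty, such that for distinct vertices $x\in V_i$ and $y\in V_j$ we have
\[
x\sim y \ \text{ if } M(i,j)=1, \qquad x\not\sim y\ \text{ if } M(i,j)=0 .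
\]
The case $i=j$ is included: $V_i$ is independent if $M(i,i)=0$ and a clique if $M(i,i)=1$. The entry $*$ imposes no restriction. A graph is \emph{$M$-partitionable} if it has an $M$-partition. For instance, the matrices
\[
\begin{pmatrix}0&*\\ *&0\end{pmatrix}
\qquad\text{and}\qquad
\begin{pmatrix}0&*\\ *&1\end{pmatrix}
\]
describe the bipartite graphs and the \emph{split} graphs, respectively. A split graph is one whose vertex set is the union of an independent set and a clique.

The class of $M$-partitionable graphs is always closed under induced subgraphs, so it can be described by forbidden induced subgraphs. A \emph{minimal obstruction} (for $M$) is a graph that is not $M$-partitionable although deleting any one vertex makes it $M$-partitionable. The class has \emph{finite duality} if there is a finite set $\mathcal F$ of graphs such that $G$ is $M$-partitionable if and only if no member of $\mathcal F$ is isomorphic to an induced subgraph of $G$. The split graphs have finite duality, with $\mathcal F=\{2K_2,C_4,C_5\}$. The bipartite graphs do not, because every odd cycle of length at least five is a minimal obstruction.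

The class is \emph{FO definable} if there is a first-order sentence, in the language with adjacency and equality, that holds in a graph $G$ exactly when $G$ is $M$-partitionable. Finite duality implies FO definability, since ``no induced subgraph isomorphic to $F$'' is a first-order sentence for each fixed finite $F$. The following question comes from~\cite{source}: is the converse true, so that for every $M$ the $M$-partitionable graphs are FO definable \emph{if and only if} they have finite duality?

There are reasons to expect a positive answer. The class is closed under induced subgraphs, and the \L o\'s--Tarski theorem says that a first-order sentence whose models, finite and infinite, are closed under induced substructures is equivalent to a universal sentence; for graphs this amounts to finitely many forbidden induced subgraphs. The \L o\'s--Tarski theorem fails for finite structures, but classes of $M$-partitionable graphs are very special. Indeed, Theorem~\ref{thm:where} below says that the equivalence holds for all matrices of size at most $5$, and for all matrices if infinite graphs are admitted. Nevertheless, the answer is negative. Consider the matrix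
\begin{equation}\label{eq:M}
M=\begin{array}{c|cccc|cc}
 & a_0&a_1&c&d&b_0&b_1\\ \hline
a_0&0&0&0&0&*&0\\
a_1&0&0&0&0&1&*\\
c&0&0&0&1&*&0\\
d&0&0&1&0&0&*\\ \hline
b_0&*&1&*&0&1&1\\
b_1&0&*&0&*&1&1
\end{array}
\end{equation}

\begin{theorem}\label{thm:main}
For the matrix $M$ in \eqref{eq:M}, the class of $M$-partitionable graphs is FO definable, but it is not characterized by any finite set of forbidden induced subgraphs.
\end{theorem}

\begin{theorem}\label{thm:where}
\begin{enumerate}
\item[(a)] If a symmetric matrix $M$ over $\{0,1,*\}$ has no $*$ on the diagonal and has
$\begin{pmatrix}0&*\\ *&0\end{pmatrix}$ or $\begin{pmatrix}1&*\\ *&1\end{pmatrix}$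
as a principal submatrix, then the class of $M$-partitionable graphs is neither FO definable nor of finite duality.
\item[(b)] For every $m\le 5$, FO definability and finite duality are equivalent for all $m\times m$ matrices. For every $m\ge 6$ there is an $m\times m$ matrix for which they are not. So $6$ is the exact threshold.
\item[(c)] If infinite graphs are admitted, the equivalence holds for every $M$: the class has finite duality on finite graphs if and only if some first-order sentence holds in exactly those graphs, finite or infinite, that are $M$-partitionable.
\end{enumerate}
\end{theorem}

Only the case $m\le 5$ of (b) relies on a specialized published theorem about matrix partitions, due to Feder, Hell and Xie~\cite{FHX}.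

\medskip
\noindent\textbf{The idea.}
If $M$ has a $*$ on its diagonal, every graph is $M$-partitionable. Together with part (a) this tells us where to look for a counterexample: every part is independent or a clique, and stars occur only between an independent part and a clique part. In \eqref{eq:M} the parts $a_0,a_1$ together form an independent set and $b_0,b_1$ together form a clique. The entries between them make the index $0$ \emph{propagate}: along edges from the independent side to the clique side, and along non-edges in the other direction. Every pair consisting of a vertex on each side therefore carries exactly one direction of propagation, and we obtain a bipartite tournament. On the clique side, propagation must start at the vertices with a neighbor in part $c$, and it must not reach those with a neighbor in part $d$.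

Now two facts about reachability pull in opposite directions. A shortest path in a bipartite tournament can be arbitrarily long, so a contradiction may need an arbitrarily long chain of deductions; this produces infinitely many minimal obstructions. On the other hand, in an ordinary finite tournament a vertex $y$ of maximum out-degree reaches every other vertex in at most two steps: if it does not reach $w$ in this way, then $w\to y$ and $w\to x$ for every out-neighbor $x$ of $y$, so $w$ has larger out-degree. Such a vertex is called a \emph{king}. An analogous statement for bipartite tournaments allows us to find all reachable vertices by a bounded search from the starting vertices and a single guessed vertex; hence the set of reachable vertices is first-order definable with parameters.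

\section{What the matrix encodes}

\subsection{Frames and reachability}

For an $M$-partition with $M$ as in \eqref{eq:M}, write $A_0,A_1,C,D,B_0,B_1$ for the parts, and $A=A_0\cup A_1$, $B=B_0\cup B_1$. We say that the vertices of $A_i\cup B_i$ have \emph{index} $i$. If we forget the indices, what remains is the following structure. A \emph{frame} of a graph $G$ is a partition $(A,B,C,D)$ of $V(G)$ into four possibly empty sets such that
\begin{itemize}
\item $B$ is a clique, and $A$, $C$, $D$ are independent;
\item there are no edges between $A$ and $C\cup D$;
\item every vertex of $C$ is adjacent to every vertex of $D$.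
\end{itemize}
The entries of \eqref{eq:M} not accounted for by the frame are those between the clique parts $b_0,b_1$ and the other four. Four of these are $*$. The other four say:
\begin{enumerate}
\item[(1)] if $x\in A_0$, $y\in B$ and $x\sim y$, then $y\in B_0$ \quad (from $M(a_0,b_1)=0$);
\item[(2)] if $y\in B_0$, $x\in A$ and $x\not\sim y$, then $x\in A_0$ \quad (from $M(a_1,b_0)=1$);
\item[(3)] a vertex of $B$ with a neighbor in $C$ is in $B_0$ \quad (from $M(c,b_1)=0$);
\item[(4)] a vertex of $B$ with a neighbor in $D$ is in $B_1$ \quad (from $M(d,b_0)=0$).
\end{enumerate}
Thus an $M$-partition is exactly a frame together with a choice of indices for the vertices of $A\cup B$ satisfying (1)--(4). If such a choice exists, we say that the frame \emph{underlies} an $M$-partition.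

Given a frame, let $\Delta$ be the bipartite tournament on $A\cup B$ in which, for $x\in A$ and $y\in B$,
\[
x\to y \ \text{ if } x\sim y,\qquad\qquad y\to x\ \text{ if } x\not\sim y .
\]
Conditions (1) and (2) say that index $0$ propagates along the arcs of $\Delta$: (1) is the statement for arcs from $A$ to $B$, and (2) for arcs from $B$ to $A$. Let $S$ be the set of vertices of $B$ with a neighbor in $C$, let $T$ be the set of vertices of $B$ with a neighbor in $D$, and let $R$ be the set of vertices reachable in $\Delta$ from $S$ by directed walks, where walks of length $0$ are allowed, so that $S\subseteq R$.

\begin{lemma}\label{lem:reach}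
Let $(A,B,C,D)$ be a frame of $G$ and let $L\subseteq A\cup B$. Then
\[
(A\cap L,\ A\setminus L,\ C,\ D,\ B\cap L,\ B\setminus L)
\]
is an $M$-partition if and only if $S\subseteq L$, $L\cap T=\emptyset$ and no arc of $\Delta$ leaves $L$. Consequently, the frame underlies some $M$-partition if and only if no vertex of $T$ is reachable from $S$ in $\Delta$, and in that case $L=R$ gives one.
\end{lemma}

\begin{proof}
With $A_0=A\cap L$ and $B_0=B\cap L$, condition (1) says that no arc from $A$ to $B$ leaves $L$, and (2) says that no arc from $B$ to $A$ leaves $L$. Conditions (3) and (4) say that $S\subseteq L$ and $L\cap T=\emptyset$. This proves the first statement. If some $L$ has the three properties, then $R\subseteq L$, so $R\cap T=\emptyset$. Conversely, $R$ contains $S$ and no arc leaves it, so $L=R$ has the three properties as soon as $R\cap T=\emptyset$.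
\end{proof}

\begin{lemma}\label{lem:split}
Every split graph is $M$-partitionable. If a graph has a frame with $C=\emptyset$ or $D=\emptyset$, then it is split.
\end{lemma}

\begin{proof}
For a split graph, put the vertices of an independent set into $A_0$ and the remaining ones, forming a clique, into $B_0$; the entry between these parts is $M(a_0,b_0)=*$. For the second statement, if $C$ or $D$ is empty then $A\cup C\cup D$ is independent, and $B$ is a clique.
\end{proof}

\subsection{A first example}\label{sec:example}

Let $G_3$ be the graph with vertices $u,v,x_1,x_2,x_3,y_1,\dots,y_4$ in which $Y=\{y_1,\dots,y_4\}$ is a clique, $X=\{x_1,x_2,x_3\}$ is independent, $u\sim v$, $u\sim y_1$, $v\sim y_4$, and the other edges are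
\[
x_1y_2;\qquad x_2y_1,\ x_2y_3;\qquad x_3y_1,\ x_3y_2,\ x_3y_4 .
\]
It has the frame $A=X$, $B=Y$, $C=\{u\}$, $D=\{v\}$, with $S=\{y_1\}$ and $T=\{y_4\}$. Figure~\ref{fig:delta} shows $\Delta$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.92cm, >=stealth, every node/.style={inner sep=2pt, minimum size=7mm}]
\node[draw] (z1) at (0,0) {$y_1$};
\node[draw,circle] (z2) at (1.6,0) {$x_1$};
\node[draw] (z3) at (3.2,0) {$y_2$};
\node[draw,circle] (z4) at (4.8,0) {$x_2$};
\node[draw] (z5) at (6.4,0) {$y_3$};
\node[draw,circle] (z6) at (8,0) {$x_3$};
\node[draw] (z7) at (9.6,0) {$y_4$};
\node (u) at (-1.4,0) {$u$};
\node (v) at (11,0) {$v$};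
\draw[dashed] (u)--(z1);
\draw[dashed] (z7)--(v);
\draw[->,very thick] (z1)--(z2);
\draw[->,very thick] (z2)--(z3);
\draw[->,very thick] (z3)--(z4);
\draw[->,very thick] (z4)--(z5);
\draw[->,very thick] (z5)--(z6);
\draw[->,very thick] (z6)--(z7);
\draw[->] (z4) to[bend right=38] (z1);
\draw[->] (z5) to[bend right=38] (z2);
\draw[->] (z6) to[bend right=38] (z3);
\draw[->] (z7) to[bend right=38] (z4);
\draw[->] (z6) to[bend left=35] (z1);
\draw[->] (z7) to[bend left=35] (z2);
\end{tikzpicture}
\caption{The bipartite tournament $\Delta$ for $G_3$, with sides $A=\{x_1,x_2,x_3\}$ (circles) and $B=\{y_1,\dots,y_4\}$ (squares). An arc $x_i\to y_j$ is an edge of the graph, an arc $y_j\to x_i$ is a non-edge. Consecutive vertices are joined by forward arcs (thick); all other arcs go backward. The dashed lines are edges of the graph: $u\in C$ forces index $0$ at $y_1$, and $v\in D$ forces index $1$ at $y_4$.}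
\label{fig:delta}
\end{figure}

\emph{A long chain of deductions.} Suppose this frame underlies an $M$-partition. Since $y_1\sim u$, the vertex $y_1$ has index $0$. Then $x_1$ has index $0$ because $y_1\not\sim x_1$, next $y_2$ because $x_1\sim y_2$, next $x_2$ because $y_2\not\sim x_2$, then $y_3$ because $x_2\sim y_3$, then $x_3$ because $y_3\not\sim x_3$, and finally $y_4$ because $x_3\sim y_4$. But $y_4\sim v$ requires index $1$. There is no shortcut: every forward arc advances by only one place, so all six steps are needed. If we delete, say, $x_2$, then no arc leaves $L=\{y_1,x_1,y_2\}$, and by Lemma~\ref{lem:reach} we obtain an $M$-partition of $G_3-x_2$.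

\emph{A short search.} Here $R$ consists of all seven vertices. The search from $y_1$ takes six steps. But $y_4$ has two out-neighbors, the maximum among the $y_j$ (attained also by $y_3$), and it reaches everything quickly: $y_4\to x_1\to y_2$, $\ y_4\to x_2\to y_3\to x_3$ and $y_4\to x_2\to y_1$. If the vertex $y_4$ is guessed, three steps suffice.

\section{Infinitely many minimal obstructions}

We now extend the example to a sequence of minimal obstructions for the matrix \eqref{eq:M}.

For $n\ge 3$ take vertices $u$, $v$ and $z_1,\dots,z_{2n+1}$, where the $z$'s are also named
\[
z_1,z_2,\dots,z_{2n+1}\;=\;y_1,x_1,y_2,x_2,\dots,y_n,x_n,y_{n+1},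
\]
that is, $y_j=z_{2j-1}$ and $x_i=z_{2i}$. Let $X=\{x_1,\dots,x_n\}$ and $Y=\{y_1,\dots,y_{n+1}\}$. Let $G_n$ be the graph on these $2n+3$ vertices in which $Y$ is a clique, $X$ is independent,
\begin{equation}\label{eq:adj}
x_i\sim y_j\iff j<i\ \text{ or }\ j=i+1,
\end{equation}
and the neighborhoods of $u,v$ are $N(u)=\{v,y_1\}$ and $N(v)=\{u,y_{n+1}\}$. By \eqref{eq:adj}, $x_i\not\sim y_j$ if and only if $i=j$ or $i\le j-2$. So for $A=X$, $B=Y$ the tournament $\Delta$ has exactly the arcs
\begin{equation}\label{eq:arcs}
z_p\to z_{p+1}\quad(1\le p\le 2n),\qquad z_q\to z_p\quad (q\ge p+3,\ q-p \text{ odd}).
\end{equation}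
Indeed, the out-neighbors of $x_i=z_{2i}$ are $y_{i+1}=z_{2i+1}$ and the $y_j=z_{2j-1}$ with $2j-1\le 2i-3$; those of $y_j=z_{2j-1}$ are $x_j=z_{2j}$ (if $j\le n$) and the $x_i=z_{2i}$ with $2i\le (2j-1)-3$.

In the example we looked at one frame only. To show that $G_n$ is not $M$-partitionable we must know all of its frames.

\begin{proposition}\label{prop:rigid}
For $n\ge 3$, the only frames $(A,B,C,D)$ of $G_n$ are $(X,Y,\{u\},\{v\})$ and $(X,Y,\{v\},\{u\})$.
\end{proposition}

\begin{proof}
Both are frames, since $X$ is independent, $Y$ is a clique, no vertex of $X$ is adjacent to $u$ or $v$, and $u\sim v$. Now let $(A,B,C,D)$ be any frame and put $O=A\cup C\cup D$. The graph $G_n[O]$ consists of a complete bipartite graph between $C$ and $D$ and the isolated vertices of $A$; in particular it is triangle-free. We shall use repeatedly that two non-adjacent vertices cannot both lie in the clique $B$. In particular, at most one $x_k$ lies in $B$.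

\emph{The vertices $u,v$.} Since $O$ contains no triangle, $|Y\cap O|\le 2$, so $|Y\cap B|\ge n-1\ge 2$. If $u$ were in $B$, it would be adjacent to all of $Y\cap B$, but $y_1$ is its only neighbor in $Y$. So $u\in O$, and in the same way $v\in O$, since $y_{n+1}$ is the only neighbor of $v$ in $Y$. As $u\sim v$, one of $u,v$ lies in $C$ and the other in $D$. Therefore every other vertex of $C\cup D$ is adjacent to $u$ or to $v$, and we obtain:
\begin{enumerate}
\item[(5)] a vertex of $O\setminus\{u,v\}$ adjacent to neither $u$ nor $v$ lies in $A$, and so has no neighbor in $O$.
\end{enumerate}
This applies to every $x_k\in O$ and to every $y_j\in O$ with $2\le j\le n$.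

\emph{$y_j\in B$ for $2\le j\le n$.} Suppose $y_j\in O$. By (5) all neighbors of $y_j$ in $X$ lie in $B$; these are $x_{j-1},x_{j+1},\dots,x_n$. At most one $x_k$ is in $B$, so $j=n$ and $x_{n-1}\in B$. But $x_{n-1}$ is adjacent to neither $y_{n-1}$ nor $y_{n+1}$, so both of these lie in $O$, and $y_{n-1},y_n,y_{n+1}$ form a triangle in $O$, a contradiction.

\emph{$y_1\in B$.} The neighbors of $y_1$ in $X$ are $x_2,\dots,x_n$. There are at least two of them, so some $x_k$ among them is in $O$. By (5) it has no neighbor in $O$, so $y_1\notin O$.

\emph{$y_{n+1}\in B$.} Suppose $y_{n+1}\in O$. Its neighbor $x_n$ cannot be in $O$ by (5), so $x_n\in B$. Since $x_n\not\sim y_n$, we get $y_n\in O$, which was excluded.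

So $Y\subseteq B$. Since $x_k\not\sim y_k$, every $x_k$ lies in $O$, and hence in $A$ by (5). Thus $A=X$, $B=Y$, and one of $C$, $D$ is $\{u\}$ and the other $\{v\}$.
\end{proof}

\begin{proposition}\label{prop:minimal}
For every $n\ge 3$, $G_n$ is a minimal obstruction. Consequently the class of $M$-partitionable graphs does not have finite duality.
\end{proposition}

\begin{proof}
\emph{$G_n$ is not $M$-partitionable.} By Proposition~\ref{prop:rigid} and Lemma~\ref{lem:reach} it suffices to find, for each of the two frames, a walk in $\Delta$ from $S$ to $T$. For $C=\{u\}$, $D=\{v\}$ we have $S=\{z_1\}$ and $T=\{z_{2n+1}\}$, and $z_1\to z_2\to\dots\to z_{2n+1}$ is such a walk. For $C=\{v\}$, $D=\{u\}$ we have $S=\{z_{2n+1}\}$ and $T=\{z_1\}$, and $z_{2n+1}\to z_4\to z_1$ is such a walk: both arcs occur in \eqref{eq:arcs} since $2n+1\ge 7$.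

\emph{$G_n-w$ is $M$-partitionable for every vertex $w$.} If $w=u$, then $X\cup\{v\}$ is independent and $Y$ is a clique, so $G_n-w$ is split. If $w=v$, the same holds with $X\cup\{u\}$. In both cases Lemma~\ref{lem:split} applies. Now let $w=z_p$. Take the frame $(X\setminus\{w\},\,Y\setminus\{w\},\{u\},\{v\})$ of $G_n-w$, for which $S=\{z_1\}\setminus\{w\}$, $T=\{z_{2n+1}\}\setminus\{w\}$, and $\Delta$ is as in \eqref{eq:arcs} with $z_p$ removed. Let $L=\{z_q:q<p\}$. By \eqref{eq:arcs} an arc from $z_q$ goes to $z_{q+1}$ or to a vertex of smaller subscript, so an arc leaving $L$ would have to enter $z_p$, which has been deleted. Moreover $S\subseteq L$, and $L\cap T=\emptyset$ as $p\le 2n+1$. By Lemma~\ref{lem:reach}, $G_n-w$ is $M$-partitionable.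

\emph{No finite duality.} Let $\mathcal F$ be any set of graphs characterizing the class. No $F\in\mathcal F$ is $M$-partitionable, because $F$ is an induced subgraph of itself. For each $n\ge3$ some $F\in\mathcal F$ is isomorphic to an induced subgraph of $G_n$. All proper induced subgraphs of $G_n$ are $M$-partitionable, so $F\cong G_n$. Since the graphs $G_n$ have different numbers of vertices, $\mathcal F$ is infinite.
\end{proof}

\section{First-order definability}

A first-order sentence cannot quantify over a partition, but it can quantify over a bounded number of vertices and then check whether fixed formulas, with these vertices as parameters, define an $M$-partition. So it suffices to prove the following.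

\begin{proposition}\label{prop:def}
There are $64$ six-tuples of first-order formulas $\pi(x;u,v,q_1,q_2,q_3,y^*)$ such that every $M$-partitionable graph that is not split has an $M$-partition whose six parts are defined by the formulas of one of these tuples, for suitable values of the parameters $u,v,q_1,q_2,q_3,y^*$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Proposition~\ref{prop:def}]
The failure of finite duality is Proposition~\ref{prop:minimal}. For FO definability consider the sentence
\[
\Phi:\quad \text{``}G\text{ is split''}\ \vee\ \exists u,v,q_1,q_2,q_3,y^*\ \bigvee_{\text{tuples}}\text{``the tuple defines an $M$-partition''}.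
\]
Being split is first-order, since it means having no induced $2K_2$, $C_4$ or $C_5$. That six formulas define an $M$-partition is first-order too: every vertex satisfies exactly one of them, and every pair of distinct vertices obeys the entry of $M$ belonging to their parts. If $\Phi$ holds in $G$, then $G$ is $M$-partitionable, by Lemma~\ref{lem:split} in the case of the first disjunct. The converse is Proposition~\ref{prop:def}.
\end{proof}

Since $\Phi$ verifies what the parameters produce, a wrong guess does no harm; we only have to show that a right guess exists. We do this in two steps. First we recover the frame, and then, within the frame, the set $R$ of Lemma~\ref{lem:reach}.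

\subsection{Recovering the frame}

The set of all neighbors of a vertex of $C$ consists of $D$, which is independent, and of some vertices of the clique $B$. So $D$ is one side of a partition of this set into an independent set and a clique. Such a partition need not be unique, but it is almost determined by the graph, as the next lemma shows.

\begin{lemma}\label{lem:sides}
Let $J$ be a set of vertices of a graph with $J=I\cup K$, where $I$ and $K$ are disjoint, $I$ is independent and $K$ is a clique. Let
\begin{itemize}
\item $P_J$ be the set of $w\in J$ having two adjacent non-neighbors in $J\setminus\{w\}$,
\item $N_J$ be the set of $w\in J$ having two distinct non-adjacent neighbors in $J$,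
\item $Q_J=J\setminus(P_J\cup N_J)$.
\end{itemize}
Then for some vertex $q$, the set $I$ is one of $P_J$, $P_J\cup\{q\}$, $P_J\cup Q_J$, $(P_J\cup Q_J)\setminus\{q\}$.
\end{lemma}

\begin{proof}
The non-neighbors in $J\setminus\{w\}$ of a vertex $w\in K$ lie in the independent set $I$, so $P_J\subseteq I$. The neighbors in $J$ of a vertex of $I$ lie in the clique $K$, so $N_J\subseteq K$. Hence $I=P_J\cup(Q_J\cap I)$.

We claim that $Q_J$ is a clique or independent. Suppose $Q_J$ spans both an edge and a non-edge. Then some $w\in Q_J$ has both a neighbor $p$ and a non-neighbor $s\neq w$ in $Q_J$: otherwise each vertex of $Q_J$ is adjacent to all others in $Q_J$ or to none of them, there is a vertex of each kind, and these two vertices give a contradiction. The three vertices $w,p,s$ span the edge $wp$ and the non-edge $ws$. If $p\not\sim s$, then $s$ has the adjacent non-neighbors $w,p$, so $s\in P_J$. If $p\sim s$, then $p$ has the non-adjacent neighbors $w,s$, so $p\in N_J$. Both contradict the definition of $Q_J$.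

If $Q_J$ is a clique, then $|Q_J\cap I|\le 1$, and $I$ is $P_J$ or $P_J\cup\{q\}$. If $Q_J$ is independent, then $|Q_J\cap K|\le 1$, and $I$ is $P_J\cup Q_J$ or $(P_J\cup Q_J)\setminus\{q\}$.
\end{proof}

If $J$ is definable by a first-order formula, possibly with parameters, then so are $P_J$, $N_J$, $Q_J$. The lemma therefore offers four formulas, with the additional parameter $q$, one of which defines $I$. (When $q$ does not occur, any value may be chosen.)

\begin{lemma}\label{lem:frame}
There are $64$ four-tuples of first-order formulas $\alpha,\beta,\gamma,\delta$ in the variable $x$ and parameters $u,v,q_1,q_2,q_3$ with the following property. For every frame $(A,B,C,D)$ of a graph $G$ and all $u\in C$, $v\in D$, one of the tuples, for suitable $q_1,q_2,q_3$, defines $(A,B,C,D)$.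
\end{lemma}

\begin{proof}
The vertex $u\in C$ has no neighbors in $A\cup C$ and is adjacent to all of $D$; the vertex $v\in D$ has no neighbors in $A\cup D$ and is adjacent to all of $C$. So, with $V=V(G)$,
\begin{align*}
U&:=N(u)\setminus\{v\}=(D\setminus\{v\})\cup(B\cap N(u)),\\
W&:=N(v)\setminus\{u\}=(C\setminus\{u\})\cup(B\cap N(v)),\\
Z&:=V\setminus(\{u,v\}\cup U\cup W)=A\cup\bigl(B\setminus(N(u)\cup N(v))\bigr).
\end{align*}
For the last equality, note that $D\setminus\{v\}\subseteq U$ and $C\setminus\{u\}\subseteq W$, while no vertex of $A$ is adjacent to $u$ or $v$. The sets $U,W,Z$ are definable from $u,v$, and each is written as a disjoint union of an independent set and a clique. By Lemma~\ref{lem:sides}, the independent sets $D\setminus\{v\}$, $C\setminus\{u\}$ and $A$ are each defined by one of four formulas, with additional parameters $q_1$, $q_2$, $q_3$ respectively. This gives $4^3=64$ possibilities, and in each of them $C$, $D$ and $B=V\setminus(A\cup C\cup D)$ are obtained as well.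
\end{proof}

\subsection{A king for the reachable set}

It remains to define $R$, the set reachable from $S$. A search of bounded length from $S$ alone is not enough: by \eqref{eq:arcs}, in the tournament $\Delta$ of $G_n$ with $S=\{z_1\}$, the vertex $z_{2n+1}\in R$ is at distance $2n$ from $S$. We adapt the king argument from the introduction. In a bipartite tournament it compares two vertices on the same side and breaks down for vertices with equal out-neighborhoods; this is why the bound becomes $4$ instead of $2$, and why we keep $S$ as a second source. (If $S$ consists of two vertices that have all of $A$ as out-neighbors, neither reaches the other.)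

\begin{lemma}\label{lem:king}
Let $\Delta$ be a finite bipartite tournament with sides $A$ and $B$, let $\emptyset\ne S\subseteq B$, and let $R$ be the set of vertices reachable from $S$. There is a vertex $y^*\in R\cap B$ such that every vertex of $R$ is at distance at most $4$ from $S\cup\{y^*\}$.
\end{lemma}

\begin{proof}
Let $N^+(y)$ denote the set of out-neighbors of $y$, and choose $y^*\in R\cap B$ with $|N^+(y^*)|$ maximum. Such a vertex exists as $R\cap B\supseteq S\ne\emptyset$ and $\Delta$ is finite.

(i) Let $y'\in R\cap B$ with $N^+(y')\ne N^+(y^*)$. By maximality $N^+(y^*)\not\subseteq N^+(y')$, so there is $x\in A$ with $y^*\to x$ and $y'\not\to x$. As $\Delta$ is a bipartite tournament, $x\to y'$. So $y'$ is at distance at most $2$ from $y^*$.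

(ii) Let $x\in R\cap A$. Since $S\subseteq B$, we have $x\notin S$, so $x$ has an in-neighbor $y''\in R\cap B$. If $N^+(y'')=N^+(y^*)$, then $y^*\to x$. Otherwise, by (i), $x$ is at distance at most $3$ from $y^*$.

(iii) Let $y'\in R\cap B$ with $N^+(y')=N^+(y^*)$. If $y'\in S$, its distance from $S$ is $0$. Otherwise $y'$ has an in-neighbor $x\in R\cap A$, and by (ii) $y'$ is at distance at most $4$ from $y^*$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:def}]
Let $G$ be $M$-partitionable and not split. Fix an $M$-partition and let $(A,B,C,D)$ be its frame. By Lemma~\ref{lem:split} both $C$ and $D$ are nonempty; choose $u\in C$ and $v\in D$. By Lemma~\ref{lem:frame}, for suitable $q_1,q_2,q_3$ one of $64$ tuples of formulas $\alpha,\beta,\gamma,\delta$ defines $A,B,C,D$. Suppressing the parameters in the notation and writing $E$ for adjacency, the arcs of $\Delta$ and the set $S$ are defined by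
\begin{align*}
\mathrm{arc}(x,y)&:=\bigl(\alpha(x)\wedge\beta(y)\wedge E(x,y)\bigr)\vee\bigl(\beta(x)\wedge\alpha(y)\wedge\neg E(x,y)\bigr),\\
\sigma(x)&:=\beta(x)\wedge\exists z\,\bigl(\gamma(z)\wedge E(x,z)\bigr).
\end{align*}
Put
\[
\rho_0(x):=\sigma(x)\vee\bigl(x=y^*\wedge\exists z\,\sigma(z)\bigr),\qquad
\rho_{k+1}(x):=\rho_k(x)\vee\exists z\,\bigl(\rho_k(z)\wedge\mathrm{arc}(z,x)\bigr).
\]
If $S\ne\emptyset$, choose $y^*$ as in Lemma~\ref{lem:king}. Then $\rho_4$ defines the set of vertices at distance at most $4$ from $S\cup\{y^*\}$. This set contains $R$ by the lemma, and is contained in $R$ because $S\cup\{y^*\}\subseteq R$. If $S=\emptyset$, then $\rho_4$ defines $\emptyset=R$ for any choice of $y^*$. Since the frame underlies an $M$-partition, Lemma~\ref{lem:reach} shows that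
\[
(A\cap R,\ A\setminus R,\ C,\ D,\ B\cap R,\ B\setminus R)
\]
is an $M$-partition. Its parts are defined by the formulas
\[
\alpha\wedge\rho_4,\quad \alpha\wedge\neg\rho_4,\quad \gamma,\quad \delta,\quad \beta\wedge\rho_4,\quad \beta\wedge\neg\rho_4 .\qedhere
\]
\end{proof}

\begin{remark}
Finiteness of the graph is used in the choice of $y^*$, and Lemma~\ref{lem:king} is false for infinite $\Delta$. Take vertices $z_1,z_2,\dots$ with the arcs $z_p\to z_{p+1}$ and $z_q\to z_p$ for $q\ge p+3$, $q-p$ odd, let $B$ be the set of the $z_p$ with $p$ odd, and let $S=\{z_1\}$. Every vertex is reachable, but an arc increases the subscript by at most one, so no bounded search from $z_1$ and one further vertex reaches everything.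
\end{remark}

\section{Where the equivalence holds}

We now prove Theorem~\ref{thm:where}. Here $M$ is an arbitrary symmetric matrix over $\{0,1,*\}$.

\subsection{Part (a): large chromatic number is not first-order visible}

Finite duality implies FO definability, so only the latter has to be refuted. A graph has an $M$-partition if and only if its complement has a partition for the matrix obtained from $M$ by interchanging $0$ and $1$, and both properties are preserved when all graphs are complemented. So we may assume that $\begin{pmatrix}0&*\\ *&0\end{pmatrix}$ is a principal submatrix of $M$. Then every bipartite graph is $M$-partitionable. Let $M$ have $k$ zeros and $\ell$ ones on its diagonal; by assumption $k+\ell$ is the size of $M$. In an $M$-partition of a triangle-free graph, the parts with diagonal entry $1$ are cliques and so have at most two vertices each. Therefore: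
\begin{enumerate}
\item[(6)] a triangle-free $M$-partitionable graph has chromatic number at most $k+2\ell$.
\end{enumerate}
So it is enough to produce, for a given first-order sentence $\varphi$, a bipartite graph and a triangle-free graph of chromatic number greater than $k+2\ell$ that $\varphi$ does not distinguish. The two graphs will consist of copies of a graph and of its bipartite double cover; these look alike locally if the graph has large girth. We use two standard theorems.

\emph{Gaifman's theorem.} Every first-order sentence is equivalent to a Boolean combination of sentences of the form ``there are $s$ vertices at pairwise distance greater than $2r$, each satisfying $\psi$'', where $s\ge1$, $r\ge0$, and the truth of $\psi(x)$ depends only on the subgraph induced by the ball of radius $r$ about $x$, rooted at $x$.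

\emph{Erd\H{o}s's theorem.} For all $g$ and $h$ there is a finite graph with girth greater than $g$ and chromatic number greater than $h$.

The \emph{bipartite double cover} $H\times K_2$ of a graph $H$ has the vertices $(w,i)$ with $w\in V(H)$ and $i\in\{0,1\}$, and the edges $(w,0)(w',1)$ for all ordered pairs $(w,w')$ with $w\sim w'$ in $H$. It is bipartite.

\begin{lemma}\label{lem:cover}
If $H$ has no odd cycle of length at most $2r+1$, then for every vertex $(w,i)$ of $H\times K_2$ the projection $(x,j)\mapsto x$ restricts to an isomorphism from the subgraph of $H\times K_2$ induced by the ball of radius $r$ about $(w,i)$ onto the subgraph of $H$ induced by the ball of radius $r$ about $w$.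
\end{lemma}

\begin{proof}
A walk in $H\times K_2$ projects to a walk of the same length. Conversely, a walk of length $t$ in $H$ from $w$ to $x$ lifts to a walk of length $t$ from $(w,i)$ to $(x,j)$ with $j\equiv i+t\pmod 2$. So the projection maps the ball about $(w,i)$ onto the ball about $w$, and it maps edges to edges. Recall also that a closed walk of odd length contains an odd cycle of at most that length.

\emph{Injectivity.} If $(x,0)$ and $(x,1)$ are both in the ball, then $H$ has two walks from $w$ to $x$ of lengths at most $r$ and of different parity. Together they form a closed walk of odd length at most $2r$, contradicting the assumption.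

\emph{Edges are reflected.} Let $(x,j),(x',j')$ be in the ball with $x\sim x'$ in $H$. If $j\ne j'$, these vertices are adjacent. If $j=j'$, then $H$ has walks from $w$ to $x$ and from $w$ to $x'$ of lengths at most $r$ and of equal parity, and with the edge $xx'$ they form a closed walk of odd length at most $2r+1$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:where}(a)]
Suppose $\varphi$ defines the class of $M$-partitionable graphs. Write $\varphi$ as in Gaifman's theorem, and let $N$ and $r$ be the largest values of $s$ and of the radius that occur ($N=1$ and $r=0$ if there are no basic sentences). By Erd\H{o}s's theorem there is a finite graph $H$ of girth greater than $2r+3$ with $\chi(H)>k+2\ell$. Let $H_1$ be the disjoint union of $N$ copies of $H$, and $H_2$ the disjoint union of $N$ copies of $H\times K_2$.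

Consider one of the basic sentences in $\varphi$, with values $s\le N$, $r'\le r$ and $\psi$. In a disjoint union of $N$ copies of one graph, $s$ vertices at pairwise distance greater than $2r'$ satisfying $\psi$ exist if and only if some vertex satisfies $\psi$: given one such vertex, take the corresponding vertices in $s$ different copies. By Lemma~\ref{lem:cover}, with $r'$ in place of $r$, a vertex $(w,i)$ in a copy of $H\times K_2$ satisfies $\psi$ if and only if $w$ does in a copy of $H$. So the basic sentence holds in both graphs $H_1$, $H_2$ or in neither, and the same is true of $\varphi$. But $H_2$ is bipartite and hence $M$-partitionable, while $H_1$ is triangle-free with chromatic number greater than $k+2\ell$ and hence not $M$-partitionable by (6). This is a contradiction.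
\end{proof}

\subsection{Part (b): the threshold}

The case of small matrices uses the following theorem, in which minimal obstructions are counted up to isomorphism.

\begin{theorem}[Feder, Hell and Xie~\cite{FHX}]\label{thm:FHX}
Every symmetric matrix of size at most $5$ over $\{0,1,*\}$ with no $*$ on the diagonal and containing neither of the matrices $\begin{pmatrix}0&*\\ *&0\end{pmatrix}$, $\begin{pmatrix}1&*\\ *&1\end{pmatrix}$ as a principal submatrix has only finitely many minimal obstructions.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:where}(b)]
Let $m\le5$. If $M$ has a diagonal $*$, all graphs are $M$-partitionable and both properties hold. If not, and $M$ contains one of the two matrices of (a) as a principal submatrix, then both properties fail by (a). In the remaining case there are finitely many minimal obstructions by Theorem~\ref{thm:FHX}. Every finite graph that is not $M$-partitionable contains a minimal obstruction as an induced subgraph, so the class has finite duality, and hence it is FO definable.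

For $m=6$ take the matrix of Theorem~\ref{thm:main}. For $m>6$, choose a part $i$ of that matrix and add copies $i'$ of it: let $M(i',j)=M(j,i')=M(i,j)$ for $j$ not among $i$ and its copies, and let all entries among $i$ and its copies equal $M(i,i)$. Merging the copies into $i$ turns a partition for the larger matrix into one for the smaller, and leaving the copies empty does the converse. So the class is unchanged.
\end{proof}

\subsection{Part (c): infinite graphs}

\begin{proof}[Proof of Theorem~\ref{thm:where}(c)]
We first note that a graph $G$, finite or infinite, is $M$-partitionable if and only if all its finite induced subgraphs are. This follows from the compactness theorem of propositional logic: use variables $p_{w,i}$ for ``$w$ is in part $i$'', require for each $w$ that exactly one $p_{w,i}$ holds, and forbid $p_{w,i}\wedge p_{w',j}$ whenever placing the distinct vertices $w,w'$ into parts $i,j$ violates $M(i,j)$. Each of these constraints involves at most two vertices, so every finite set of them concerns a finite induced subgraph.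

If $\mathcal F$ is a finite set characterizing the class on finite graphs, then by this fact the sentence ``no member of $\mathcal F$ is an induced subgraph'' holds in exactly the $M$-partitionable graphs, finite or infinite.

Conversely, let $\Theta$ be the theory consisting of the graph axioms (adjacency is irreflexive and symmetric) and of the sentences ``no induced $F$'' for all finite $F$ that are not $M$-partitionable. By the same fact the models of $\Theta$ are exactly the $M$-partitionable graphs. If a sentence $\varphi$ holds in exactly these graphs, then $\Theta\models\varphi$, so by compactness $\Theta_0\models\varphi$ for a finite $\Theta_0\subseteq \Theta$, and we may assume that $\Theta_0$ contains the graph axioms. Let $\mathcal F$ be the finite set of those $F$ that occur in $\Theta_0$. An $M$-partitionable graph satisfies $\Theta$ and so contains no member of $\mathcal F$. A graph containing no member of $\mathcal F$ satisfies $\Theta_0$, hence $\varphi$, and so is $M$-partitionable. Thus $\mathcal F$ characterizes the class.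
\end{proof}

By (c), the failure of the equivalence in Theorem~\ref{thm:main} is a purely finite-model phenomenon, of the same kind as the failure of the \L o\'s--Tarski theorem for finite structures. By (a) and the trivial case of a diagonal $*$, every matrix for which the equivalence fails has no $*$ on the diagonal, none between two parts with diagonal entry $0$, and none between two parts with diagonal entry $1$.

\begin{thebibliography}{9}
\bibitem{source}
\emph{Colouring, Constraint Satisfaction, and Complexity},
\url{http://nikam.ms.mff.cuni.cz/~kamserie/serie/clanky/2008/s892.pdf}.

\bibitem{FHX}
T. Feder, P. Hell, W. Xie,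
\emph{Matrix partitions with finitely many obstructions},
Electron. J. Combin. 14 (2007), R58.
\end{thebibliography}

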